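# Three labels suffice: decreasing diagrams and confluence on sets of any size

We work in ZFC throughout.

## Rewrite relations, reducts and confluence

**Definition (reducts).** Let $A$ be a set and $\rightarrow\,\subseteq A\times A$ a binary relation, called a rewrite relation. We write $x\twoheadrightarrow y$ for $x\rightarrow^* y$ and say that $x$ reaches $y$, or that $y$ is a reduct of $x$. Paths are finite and may have length $0$, so every $x$ reaches itself. We write $\leftrightarrow$ for the symmetric closure of $\rightarrow$, so that $\leftrightarrow^*$ is the equivalence relation generated by $\rightarrow$. For a relation $R$, the relation $R^{=}$ is its reflexive closure: at most one $R$-step. The symbol $\circ$ composes relations from left to right.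

**Definition (confluence).** The relation $\rightarrow$ is confluent if whenever $u\twoheadleftarrow s\twoheadrightarrow v$ there is $w$ with $u\twoheadrightarrow w\twoheadleftarrow v$.

Here are three examples.

* The pentagon: $A=\{s,u,u',v,w\}$ with steps $s\rightarrow u\rightarrow u'\rightarrow w$ and $s\rightarrow v\rightarrow w$. Everything reaches $w$, so it is confluent.
* The ordinal $\omega_1$ with $\alpha\rightarrow\beta$ iff $\alpha<\beta$. Any two elements reach their maximum, so it is confluent.
* For a set $X$, the relation $\mathcal H_X$: its elements are pairwise distinct objects $h_F$ ($F\subseteq X$ finite) and $a_{F,x}$ ($F\subseteq X$ finite, $x\in X\setminus F$), and its steps are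
$$h_F\rightarrow a_{F,x}\rightarrow h_{F\cup\{x\}} .$$
Every element reaches some $h_F$, and adding elements one at a time gives $h_F\twoheadrightarrow h_{F\cup G}\twoheadleftarrow h_G$. So any two elements have a common reduct, and $\mathcal H_X$ is confluent.

For $\mathcal H_X$ put $\mathrm{ind}(h_F)=F$ and $\mathrm{ind}(a_{F,x})=F\cup\{x\}$. If $s\twoheadrightarrow t$ then $\mathrm{ind}(s)\subseteq\mathrm{ind}(t)$, because this holds for each single step. We will use this repeatedly.

**Fact 1.** If $\rightarrow$ is confluent and $x\leftrightarrow^* y$, then $x$ and $y$ have a common reduct.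

*Proof.* Induct on the number of steps in the conversion. For zero steps it is clear. Suppose $x\leftrightarrow^* y\leftrightarrow z$ and $x,y$ have a common reduct $w$. If $z\rightarrow y$, then $z\twoheadrightarrow w$ and we are done. If $y\rightarrow z$, then $w\twoheadleftarrow y\twoheadrightarrow z$, and confluence gives a common reduct of $w$ and $z$, hence of $x$ and $z$. $\square$

## Labellings and decreasing diagrams

**Definition (labelling).** A labelling of $\rightarrow$ consists of a set $I$ of labels with a well-founded strict order $\triangleright$, and relations $(\rightarrow_i)_{i\in I}$ on $A$ with $\bigcup_{i\in I}\rightarrow_i\;=\;\rightarrow$. One step may carry several labels.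

For $J\subseteq I$ write $\rightarrow_J=\bigcup_{j\in J}\rightarrow_j$, write $\twoheadrightarrow_J$ for $\rightarrow_J^*$, and $\leftrightarrow_J$ for the symmetric closure of $\rightarrow_J$. For labels $l,m$ write ${\vee l}=\{i:l\triangleright i\}$ and ${\vee lm}={\vee l}\cup{\vee m}$. For example, if $I=\{0,1,2\}$ with $2\triangleright1\triangleright0$, then ${\vee0}=\emptyset$, ${\vee1}=\{0\}$ and ${\vee 02}=\{0,1\}$.

**Definition (decreasing diagram).** A local peak is $u\leftarrow_l s\rightarrow_m v$ with $l,m\in I$. It has a decreasing diagram if
$$u\;\leftrightarrow^*_{\vee l}\circ\rightarrow^{=}_m\circ\leftrightarrow^*_{\vee lm}\circ\leftarrow^{=}_l\circ\leftrightarrow^*_{\vee m}\;v. \tag{D}$$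
In words: a conversion with labels below $l$, at most one $m$-step forward, a conversion with labels below $l$ or below $m$, at most one $l$-step backward, a conversion with labels below $m$. The relation satisfies the decreasing diagram condition under the labelling if every local peak has a decreasing diagram. We then call the labelling decreasing.

**Definition (valley form).** The peak $u\leftarrow_l s\rightarrow_m v$ satisfies the valley form if for some $w$
$$u\twoheadrightarrow_{\vee l}\circ\rightarrow_m^=\circ\twoheadrightarrow_{\vee lm}\ w\ \twoheadleftarrow_{\vee lm}\circ\leftarrow_l^=\circ\twoheadleftarrow_{\vee m}v. \tag{V}$$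
Since $\twoheadrightarrow_{\vee lm}w\twoheadleftarrow_{\vee lm}$ is a conversion in $\leftrightarrow^*_{\vee lm}$, and a reduction is a conversion, (V) implies (D).

For an example, take the pentagon. With a single label $0$ we have ${\vee0}=\emptyset$, and (D) for $u\leftarrow s\rightarrow v$ says $u\rightarrow^=\circ\leftarrow^=v$. From $u$ at most one step leads to $u$ or $u'$, and from $v$ to $v$ or $w$. These sets are disjoint, so one label fails. With $0<1$, give $s\rightarrow u$ the label $1$ and all other steps the label $0$. The only peaks with distinct ends are $u\leftarrow_1s\rightarrow_0v$ and its mirror image. Here ${\vee lm}=\{0\}$ and $u\twoheadrightarrow_0w\twoheadleftarrow_0v$, so (V) holds. A peak with $u=v$ always satisfies (V), with every part trivial.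

## Cofinal sets and the cardinal arithmetic we use

**Definition (cofinal set).** A set $C\subseteq A$ is cofinal if every $a\in A$ reaches an element of $C$. For a $\leftrightarrow^*$-class, cofinality is meant inside the class, with the restricted relation.

In the pentagon $\{w\}$ is cofinal. In $\mathbb N$ with $n\rightarrow n+1$ the cofinal sets are the infinite sets. In $\omega_1$ the cofinal sets are the unbounded sets, and since countable subsets of $\omega_1$ are bounded, the least cardinality of a cofinal set is $\aleph_1$.

For uncountable $X$, the least cardinality of a cofinal set of $\mathcal H_X$ is $|X|$. Indeed $\mathcal H_X$ has $|X|$ elements. If $C$ is cofinal, then for each $x\in X$ the element $a_{\emptyset,x}$ reaches some $c\in C$, and $x\in\mathrm{ind}(c)$. So $X=\bigcup_{c\in C}\mathrm{ind}(c)$, a union of $|C|$ finite sets, of size at most $\max(|C|,\aleph_0)$. As $X$ is uncountable, $|C|\ge|X|$.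

We recall the following textbook facts. A cardinal is identified with the least ordinal of its size, and is the set of smaller ordinals.

* If $\lambda$ is an infinite cardinal, a set of size at most $\lambda$ has at most $\lambda$ finite subsets, and a union of at most $\lambda$ sets of size at most $\lambda$ has size at most $\lambda$.
* For an infinite cardinal $\kappa$, $\mathrm{cf}(\kappa)$ is the least cardinality of an unbounded subset of $\kappa$. The cardinal $\kappa$ is regular if $\mathrm{cf}(\kappa)=\kappa$ and singular otherwise. If $\nu$ is regular, a union of fewer than $\nu$ sets, each of size less than $\nu$, has size less than $\nu$.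
* Every successor $\lambda^+$ of an infinite cardinal $\lambda$ is regular. So if $\kappa$ is singular and $\lambda<\kappa$ is infinite, then $\lambda^+<\kappa$. Moreover a singular $\kappa$ is the supremum of an increasing sequence of infinite cardinals below $\kappa$ of length $\mathrm{cf}(\kappa)$. As $\mathrm{cf}(\kappa)<\kappa$, we may drop an initial part so that all terms are at least $\mathrm{cf}(\kappa)$.

For example $\aleph_1$ is regular, while $\aleph_\omega=\sup_n\aleph_n$ is singular with $\mathrm{cf}(\aleph_\omega)=\aleph_0$.

## Completeness beyond countable sets

Two theorems of van Oostrom frame the problem. Soundness: any relation admitting a decreasing labelling is confluent. Completeness on countable sets: if $A$ is countable, every confluent relation on $A$ admits a decreasing labelling. The problem comes from "Confluence Properties Of Rewrite Rules By Decreasing Diagrams" (https://pastel.archives-ouvertes.fr/tel-01515698/document), and its statement records the non-countable case as open. It asks: does every confluent relation, on every set $A$, however large, admit a labelling under which every local peak has a decreasing diagram? We prove that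 the answer is yes.

**Theorem 1.** Let $\rightarrow$ be a confluent relation on an arbitrary set $A$. Then $\rightarrow$ is a disjoint union $\rightarrow_0\cup\rightarrow_1\cup\rightarrow_2$ such that, with $2\triangleright1\triangleright0$, every local peak satisfies (V). Consequently, by van Oostrom's soundness theorem, a relation on any set is confluent iff it admits a decreasing labelling, iff it admits one with labels $0<1<2$. If every $\leftrightarrow^*$-class of $A$ contains a countable cofinal subset, then $\rightarrow_1=\emptyset$ is possible, so two labels suffice.

**Theorem 2 (sharpness).** For every uncountable cardinal there is a confluent relation on a set of that cardinality with no decreasing labelling, even in the conversion form (D), using at most two labels.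

## Hand labellings of $\omega_1$ and of $\mathcal H_X$

Take $\omega_1$ with $<$, and use one label for all steps. If $\beta\leftarrow\alpha\rightarrow\gamma$ with $\beta<\gamma$, then $\beta\rightarrow\gamma$ is one step with the allowed label, so (V) holds with $w=\gamma$. One label suffices.

Take the finite subsets of $X$ with steps $F\rightarrow F\cup\{x\}$, $x\notin F$, again with one label. The peak $F\cup\{x\}\leftarrow F\rightarrow F\cup\{y\}$, $x\ne y$, closes with one step on each side, at $F\cup\{x,y\}$. One label suffices.

Now take $\mathcal H_X$, where each of these steps is cut in two. Give the steps $a_{F,x}\rightarrow h_{F\cup\{x\}}$ the label $0$ and the steps $h_F\rightarrow a_{F,x}$ the label $1$. Since $a_{F,x}$ has one successor, the only peaks with distinct ends are $a_{F,x}\leftarrow_1h_F\rightarrow_1a_{F,y}$ with $x\neq y$, and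
$$a_{F,x}\rightarrow_0h_{F\cup\{x\}}\rightarrow_1a_{F\cup\{x\},y}\twoheadrightarrow_0h_{F\cup\{x,y\}}\twoheadleftarrow_0a_{F\cup\{y\},x}\leftarrow_1h_{F\cup\{y\}}\leftarrow_0a_{F,y}.$$
Since ${\vee1}=\{0\}$, each side consists of steps below $1$, one $1$-step, and steps below $1$. This is (V), and two labels suffice for $\mathcal H_X$.

Finally add to $\mathcal H_X$ a new element $o$ with two steps $o\rightarrow h_D$ and $o\rightarrow h_E$, for fixed finite sets $D\neq E$. Give these two steps a new top label $2$. The peak $h_D\leftarrow_2o\rightarrow_2h_E$ closes at $h_{D\cup E}$ using only labels $0$ and $1$. Three labels suffice, and we shall see that for suitable $D,E$ and uncountable $X$ two do not.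

## Reduction to one class, and countable cofinality

**Reduction to one class.** The purpose is to make all elements of $A$ jointly reducible. Each $\leftrightarrow^*$-class $K$ is closed under $\rightarrow$, so every peak whose source is in $K$, and every path starting in $K$, stays in $K$. By Fact 1, any two elements of $K$ have a common reduct, which lies in $K$; so the restriction to $K$ is confluent. If we label each class with the same labels $0<1<2$ and unite the labellings, every peak keeps its diagram. The case $A=\emptyset$ is trivial. So from now on $A$ is nonempty and a single $\leftrightarrow^*$-class. Then any two elements, and by induction any finite nonempty set of elements, have a common reduct. Let $\kappa$ be the least cardinality of a cofinal set; $\kappa\geq1$.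

Suppose now that $\kappa\le\aleph_0$. We look for one path that everything can flow into.

**Step 1: a walk reached by everything.** Let $\{c_0,c_1,\dots\}$ be cofinal, repetitions allowed. Put $d_0=c_0$ and let $d_{n+1}$ be a common reduct of $d_n$ and $c_{n+1}$. Concatenate paths $d_0\twoheadrightarrow d_1\twoheadrightarrow\cdots$ into a finite or infinite walk $w_0\rightarrow w_1\rightarrow\cdots$ (finite if all but finitely many of the paths have length $0$). Every $a\in A$ reaches some $c_n$, which reaches $d_n$; so $a$ reaches a vertex of the walk.

**Step 2: turning the walk into a path without repetition.** The purpose is to obtain a set $V$ on which $0$-steps can be deterministic and joining.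

* Suppose the walk is finite with last vertex $t$, or some vertex $t$ occurs infinitely often in it. Then every $w_n$ reaches $t$, so every element of $A$ reaches $t$. Put $V=\{t\}$, with no $0$-step from $t$.
* Otherwise the walk is infinite and every vertex occurs finitely often. Put $r_0=w_0$ and $r_{i+1}=w_{k_i+1}$, where $k_i$ is the last index with $w_{k_i}=r_i$. Then $r_i=w_{k_i}\rightarrow w_{k_i+1}=r_{i+1}$. Since $r_{i+1}$ occurs at index $k_i+1$, we have $k_{i+1}>k_i$; so the $r_i$ have different last occurrences and are distinct. Each $w_n$ reaches $w_{k_i}=r_i$ as soon as $k_i\ge n$. So every element of $A$ reaches some $r_i$. Put $V=\{r_i:i\in\mathbb N\}$ and $r_i\rightarrow_0r_{i+1}$.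

**Step 3: the labels.** We send everything outside $V$ into $V$. For $x\notin V$ let $x\rightarrow_0f(x)$, where $f(x)$ is the successor of $x$ on a chosen shortest path from $x$ to $V$. The distance to $V$ drops by one at each such step, so $x$ enters $V$ after finitely many $0$-steps. Let $\rightarrow_1=\emptyset$ and let $\rightarrow_2$ consist of all remaining steps. The three relations are disjoint with union $\rightarrow$.

**Step 4: the peaks.** We check (V). Each element has at most one $0$-successor, so a peak with labels $(0,0)$ has $u=v$. Any two elements have a common $0$-reduct, because both enter $V$ by $0$-steps, and $V$ is a point or a $0$-path. If $l=2$ or $m=2$, then $0\in{\vee lm}$, and (V) holds with $w$ a common $0$-reduct of $u$ and $v$. There are no other peaks.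

This proves Theorem 1 when $\kappa\le\aleph_0$, with $\rightarrow_1=\emptyset$. Applied class by class, it proves the last sentence of Theorem 1.

## A deterministic flow cannot join an uncountable cofinality

The natural next attempt is to keep the scheme: find deterministic $0$-steps under which any two elements have a common $0$-reduct, and give the remaining steps the top label. This works exactly up to $\kappa=\aleph_0$. Suppose such $0$-steps exist, and fix $a\in A$. The set $R$ of $0$-reducts of $a$ is countable, by determinism. Any $b\in A$ has a common $0$-reduct with $a$, so $b$ reaches an element of $R$. Hence $R$ is a countable cofinal set, and $\kappa\le\aleph_0$.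

So for uncountable $\kappa$ some branching must be allowed below the top label. The labelling of $\mathcal H_X$ shows how: $0$-steps flow deterministically into points $h_F$, and $1$-steps branch, only at the points $h_F$. Peaks of two $1$-steps close because finite sets have unions. The plan is to find such a skeleton inside an arbitrary $A$: pairwise disjoint finite pieces $V_p$, indexed by a poset of finite objects, each flowing by $0$-steps to a point $h_p\in V_p$, with a $1$-step from $h_p$ into $V_q$ whenever $q$ is a suitable larger index. All elements outside the pieces flow into them by $0$-steps, and all other steps receive the label $2$. We build the pieces one at a time.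

Finite indices matter. When we build $V_q$, the points $h_p$ with $p$ below $q$ must all have paths to the new point $h_q$. Only finite sets are known to have common reducts, so $q$ must have only finitely many $p$ below it.

Disjointness matters too. If the new path from $h_p$ to $h_q$ passed through an old piece $V_r$, its vertex there would already be committed to flow to $h_r$. So the new path must leave $h_p$ and never touch the set $Y$ of vertices used so far. An arbitrary choice of $h_p$ does not allow this. In $\mathcal H_X$ the point $a_{\emptyset,x}$ has a single successor $h_{\{x\}}$, and once that vertex is used, no path of positive length from $a_{\emptyset,x}$ avoids the used vertices. We need points with enough fresh exits.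

## Hubs

From here to the end of the proof of Theorem 1, $\kappa$ is uncountable.

**Definition ($U_Y$ and $\mathrm{Esc}_Y$).** For $Y\subseteq A$ let $U_Y$ be the set of $x$ that reach no element of $Y$. Let $\mathrm{Esc}_Y$ be the set of $x$ having a path $x=p_0\rightarrow\cdots\rightarrow p_n$ with $p_0,\dots,p_n\notin Y$ and $p_n\in U_Y$.

In $\omega_1$ with $Y=\{5\}$ we have $U_Y=\{\beta:\beta>5\}$. Every $x\ne5$ lies in $\mathrm{Esc}_Y$: if $x<5$, the step $x\rightarrow6$ avoids $5$ and ends in $U_Y$. So $\mathrm{Esc}_Y=\omega_1\setminus\{5\}$.

The following are immediate. The set $U_Y$ is closed under $\rightarrow$. It is disjoint from $Y$, because paths of length $0$ count. If $Y\subseteq Y'$ then $U_{Y'}\subseteq U_Y$. If $|Y|<\kappa$, then $Y$ is not cofinal, so $U_Y\neq\emptyset$. Finally: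

> If $|Y|<\kappa$, every finite subset of $A$ has a common reduct in $U_Y$. (1)

To see this, add an element of $U_Y$ to the finite set and take a common reduct of the enlarged set. It is a reduct of an element of $U_Y$, so it lies in $U_Y$.

**Definition (hub).** Let $\nu$ be a cardinal. An element $h\in A$ is a $\nu$-hub if for every $Y\subseteq A$ with $|Y|<\nu$, $h$ has a $\rightarrow$-successor in $\mathrm{Esc}_Y$.

In $\mathcal H_X$ with $X$ uncountable, every $h_F$ is an $|X|$-hub. Given $|Y|<|X|$, the union of the sets $\mathrm{ind}(y)$, $y\in Y$, has size at most $\max(|Y|,\aleph_0)<|X|$, so we can pick $x\in X\setminus F$ outside it. Everything reachable from $a_{F,x}$ has $x$ in its index set, so $a_{F,x}\in U_Y\subseteq\mathrm{Esc}_Y$. On the other hand $a_{F,x}$ is not even a $2$-hub: its only successor lies in $Y=\{h_{F\cup\{x\}}\}$, while $\mathrm{Esc}_Y$ is disjoint from $Y$.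

The definition asks for a successor in $\mathrm{Esc}_Y$, not in $U_Y$. Asking for $U_Y$ would be too much. Add to $\mathcal H_X$ all backward steps $a_{F,x}\rightarrow h_F$; any two elements still have a common reduct. Now every successor of $h_F$ reaches $h_F$, so with $Y=\{h_F\}$ no successor of $h_F$ is in $U_Y$. And both successors of $a_{F,x}$ lie in $Y=\{h_F,h_{F\cup\{x\}}\}$. So no element would qualify.

**Hub Lemma.** Let $\nu\le\kappa$ be regular and uncountable. Then every $x\in A$ reaches a $\nu$-hub.

*Proof.* Suppose $x$ reaches no $\nu$-hub. The aim is to collect all obstructions met from $x$ into one small set $W$, and then escape from $W$ anyway.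

For each $z$ with $x\twoheadrightarrow z$ choose $Y_z$ with $|Y_z|<\nu$ such that $z$ has no successor in $\mathrm{Esc}_{Y_z}$. Put $W_0=\{x\}$,
$$W_{n+1}=W_n\cup\bigcup\{Y_z:z\in W_n,\ x\twoheadrightarrow z\},\qquad W=\bigcup_{n\in\mathbb N}W_n .$$
Each $W_n$ has size less than $\nu$, by induction: $W_{n+1}$ is a union of fewer than $\nu$ sets of size less than $\nu$, and $\nu$ is regular. Since $\nu$ is also uncountable, the countable union $W$ has $|W|<\nu\le\kappa$.

By (1), $x$ has a reduct $b\in U_W$. Take a path $x=p_0\rightarrow\cdots\rightarrow p_n=b$. We have $p_0=x\in W$ and $b\notin W$, so there is a largest $k$ with $p_k\in W$, and $k<n$. As $x\twoheadrightarrow p_k$ and $p_k$ lies in some $W_j$, we get $Y_{p_k}\subseteq W_{j+1}\subseteq W$. The vertices $p_{k+1},\dots,p_n$ avoid $W$, hence avoid $Y_{p_k}$, and $p_n\in U_W\subseteq U_{Y_{p_k}}$. So the successor $p_{k+1}$ of $p_k$ lies in $\mathrm{Esc}_{Y_{p_k}}$. This contradicts the choice of $Y_{p_k}$. $\square$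

If $\kappa$ is regular, the lemma applies with $\nu=\kappa$, and the finite subsets of $\kappa$ will serve as indices. If $\kappa$ is singular, $\kappa$-hubs need not exist. Let $A$ consist of the pairs $(n,F)$ with $n<\omega$ and $F\subseteq\aleph_n$ finite, with steps $(n,F)\rightarrow(n+1,F)$ and $(n,F)\rightarrow(n,F\cup\{x\})$ for $x\in\aleph_n\setminus F$. Any $(n,F)$ and $(m,G)$ both reach $(\max(n,m),F\cup G)$, so this is confluent with one class. If $C$ is cofinal, then for each $\xi<\aleph_\omega$, choosing $n$ with $\xi<\aleph_n$, the element $(n,\{\xi\})$ reaches some $(m,G)\in C$, and $\xi\in G$; so $\aleph_\omega$ is a union of $|C|$ finite sets, and $|C|\ge\aleph_\omega$. As $|A|=\aleph_\omega$, we have $\kappa=\aleph_\omega$. But the set $Y$ of successors of $(n,F)$ has size at most $\aleph_n<\aleph_\omega$, and no successor is in $\mathrm{Esc}_Y$, since $\mathrm{Esc}_Y\cap Y=\emptyset$. There is no $\aleph_\omega$-hub at all.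

The remedy is to approximate a singular $\kappa$ by smaller cardinals $\kappa_i$ and to use $\kappa_i^+$-hubs, which exist by the lemma. A $\kappa_i^+$-hub can serve only those later indices that are built while at most $\kappa_i$ vertices are in use. The index set of the next section records this restriction.

## The index set of pairs $(\Delta,F)$

**Parameters.** We fix the cardinals that control the hubs. If $\kappa$ is regular, put $\theta=1$ and $\kappa_0=\nu_0=\kappa$. If $\kappa$ is singular, put $\theta=\mathrm{cf}(\kappa)$, let $(\kappa_i)_{i<\theta}$ be an increasing sequence of infinite cardinals with $\theta\le\kappa_0$, $\kappa_i<\kappa$ and $\sup_i\kappa_i=\kappa$, and put $\nu_i=\kappa_i^+$, which is less than $\kappa$. In both cases each $\nu_i\le\kappa$ is regular and uncountable, $\kappa=\bigcup_{i<\theta}\kappa_i$ as ordinals, $\kappa_i\le\kappa_j$ for $i\le j$, and for every ordinal $\rho$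
$$\rho<\kappa_i\ \Longrightarrow\ \max(|\rho|,\theta,\aleph_0)<\nu_i. \tag{2}$$
In the regular case this holds because $|\rho|<\kappa$, $\theta=1$ and $\kappa$ is uncountable. In the singular case $|\rho|$, $\theta$ and $\aleph_0$ are all at most $\kappa_i<\kappa_i^+$.

**Definition (the index set).** Let $P$ be the set of pairs $p=(\Delta_p,F_p)$ with $\Delta_p\subseteq\theta$ finite and nonempty and $F_p\subseteq\kappa_{\max\Delta_p}$ finite. Write $\kappa(p)=\kappa_{\max\Delta_p}$ and $\nu(p)=\nu_{\max\Delta_p}$. Let $p\le q$ mean $\Delta_p\subseteq\Delta_q$ and $F_p\subseteq F_q$; then $\kappa(p)\le\kappa(q)$. Let $p\vee q=(\Delta_p\cup\Delta_q,F_p\cup F_q)$. This lies in $P$, because $F_p$ and $F_q$ are both contained in $\kappa_{\max(\Delta_p\cup\Delta_q)}$. Define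
$$p\sqsubset q\iff p\le q,\quad p\ne q,\quad F_q\subseteq\kappa(p),$$
and let $p\sqsubseteq q$ mean $p=q$ or $p\sqsubset q$.

If $\kappa$ is regular, then $\Delta_p=\{0\}$ always, $P$ is the set of finite subsets of $\kappa$, and $\sqsubset$ is proper inclusion. If $\kappa=\aleph_\omega$ with $\theta=\omega$ and $\kappa_i=\aleph_i$, take $p=(\{0\},\{3\})$, $q=(\{0,1\},\{3\})$, $s=(\{0,1\},\{3,\omega\})$. Then $p\le s$, but not $p\sqsubset s$, since $\omega\notin\kappa(p)=\omega$. However $p\sqsubset q\sqsubset s$: one first enlarges $\Delta$, then $F$.

One may ask why $\Delta_p$ is a finite set and not a single ordinal $i<\theta$. With pairs $(i,F)$ ordered by $i\le j$ and $F\subseteq G$, the pair $(\omega,\emptyset)$ would lie above all $(n,\emptyset)$ when $\theta>\omega$, and finiteness of predecessors would fail. With finite sets $\Delta_p$ the following hold.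

> Each $q\in P$ has only finitely many $p\le q$, hence only finitely many $p\sqsubset q$. (3)

> If $p\sqsubset q$, $p\sqsubset r$ and $s=q\vee r$, then $q\sqsubseteq s$ and $r\sqsubseteq s$. (4)

> For all $p,q\in P$, with $p_1=(\Delta_p\cup\Delta_q,F_p)$, we have $p\sqsubseteq p_1\sqsubseteq p\vee q$. (5)

*Proof.* (3) holds because $\Delta_q$ and $F_q$ are finite. For (4), clearly $q,r\le s$, and $F_s=F_q\cup F_r\subseteq\kappa(p)$, where $\kappa(p)\le\kappa(q)$ and $\kappa(p)\le\kappa(r)$. For (5), note $p_1\in P$, since $F_p\subseteq\kappa(p)\le\kappa(p_1)$. We have $p\le p_1\le p\vee q$. The $F$-part of $p_1$ is $F_p\subseteq\kappa(p)$, which gives $p\sqsubseteq p_1$. The $F$-part of $p\vee q$ is $F_p\cup F_q\subseteq\kappa(p_1)$, since $F_q\subseteq\kappa(q)\le\kappa(p_1)$; this gives $p_1\sqsubseteq p\vee q$. $\square$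

**The order of construction.** We need a well-order of $P$ in which few indices come before any given one. Let $\mathrm{rk}(p)$ be the least ordinal $\rho$ with $F_p\subseteq\rho$; it is $0$ if $F_p=\emptyset$, and $\max F_p+1$ otherwise. Since $\kappa_i$ is an infinite cardinal, it is a limit ordinal, and so
$$F_p\subseteq\kappa_i\ \Longrightarrow\ \mathrm{rk}(p)<\kappa_i. \tag{6}$$
Well-order $P$ lexicographically: first by $\mathrm{rk}(p)$, then by $|\Delta_p|+|F_p|\in\mathbb N$, then by an arbitrary fixed well-order of $P$. "Precedes" refers to this well-order. If $p\le q$ and $p\neq q$, then $\mathrm{rk}(p)\le\mathrm{rk}(q)$ and $|\Delta_p|+|F_p|<|\Delta_q|+|F_q|$, so $p$ precedes $q$. If $p$ precedes $q$, then $\mathrm{rk}(p)\le\mathrm{rk}(q)$, so $F_p$ is a finite subset of $\mathrm{rk}(q)$ and $\Delta_p$ a finite subset of $\theta$. Hence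
$$\text{at most }\max(|\mathrm{rk}(q)|,\theta,\aleph_0)\text{ elements precede }q. \tag{7}$$

**Spreading a cofinal set over $P$.** This will ensure that everything in $A$ reaches the skeleton. Let $\{c_\xi:\xi<\kappa\}$ be cofinal. Put $c(p)=c_{\max F_p}$ if $F_p\neq\emptyset$, and $c(p)=c_0$ otherwise. Every $c_\xi$ equals some $c(p)$: choose $i$ with $\xi<\kappa_i$ and take $p=(\{i\},\{\xi\})$.

## Building the disjoint pieces $V_q$

By recursion along the well-order of $P$ we construct finite sets $V_q\subseteq A$, elements $h_q\in V_q$, and elements $e_{p,q}\in V_q$ for all $p\sqsubset q$, such that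

* (a) $V_q$ is disjoint from $V_p$ for all $p$ preceding $q$;
* (b) $h_q$ is a $\nu(q)$-hub, and $c(q)\twoheadrightarrow h_q$;
* (c) every element of $V_q$ has a path to $h_q$ inside $V_q$;
* (d) $h_p\rightarrow e_{p,q}$ whenever $p\sqsubset q$.

Consider stage $q$. All $V_p$ and $h_p$ with $p$ preceding $q$ are given; in particular those with $p\sqsubset q$.

**Step 1: counting the used vertices.** We show that the hubs we want to leave are strong enough. Let $Y=\bigcup\{V_p:p\text{ precedes }q\}$. The $V_p$ are finite, so by (7) $|Y|\le\max(|\mathrm{rk}(q)|,\theta,\aleph_0)$. Since $F_q\subseteq\kappa(q)$, (6) gives $\mathrm{rk}(q)<\kappa(q)$, and (2) gives $|Y|<\nu(q)\le\kappa$. If $p\sqsubset q$, then $F_q\subseteq\kappa(p)$, so $\mathrm{rk}(q)<\kappa(p)$, and (2) gives $|Y|<\nu(p)$. It is for this last inequality that $\sqsubset$ requires $F_q\subseteq\kappa(p)$.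

**Step 2: leaving the old hubs.** We find fresh exits. Let $p\sqsubset q$. As $h_p$ is a $\nu(p)$-hub and $|Y|<\nu(p)$, it has a successor $e_{p,q}\in\mathrm{Esc}_Y$. Choose a path avoiding $Y$ from $e_{p,q}$ to some $y_{p,q}\in U_Y$.

**Step 3: joining and finding the new hub.** We bring the finitely many exit paths together. By (3) the set $\{y_{p,q}:p\sqsubset q\}\cup\{c(q)\}$ is finite, and $|Y|<\kappa$, so by (1) it has a common reduct $b\in U_Y$. By the Hub Lemma with $\nu=\nu(q)$, $b$ reaches a $\nu(q)$-hub $h_q$. As $U_Y$ is closed under $\rightarrow$, $h_q\in U_Y$.

**Step 4: the piece.** We collect the vertices and check (a)–(d). Let $V_q$ consist of $h_q$ and all vertices on chosen paths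
$$e_{p,q}\twoheadrightarrow y_{p,q}\twoheadrightarrow b\twoheadrightarrow h_q\qquad(p\sqsubset q).$$
These are finitely many finite paths, so $V_q$ is finite. From $y_{p,q}$ on, the paths stay in $U_Y$, which is disjoint from $Y$; before that they avoid $Y$ by choice. And $h_q\in U_Y$. So $V_q\cap Y=\emptyset$, which is (a). We have $c(q)\twoheadrightarrow b\twoheadrightarrow h_q$, which gives (b). Each vertex of $V_q$ is $h_q$ or lies on a chosen path whose remainder is inside $V_q$ and ends at $h_q$; this is (c). Finally (d) holds by Step 2. The recursion goes through.

## The labels $0,1,2$ and the closing of all peaks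

**Step 1: the labelling.** We define the three relations. Let $V=\bigcup_{p\in P}V_p$; by (a) the union is disjoint.

* $\rightarrow_0$: for $x\in V_p\setminus\{h_p\}$ let $x\rightarrow_0f(x)$, where $f(x)$ is the next vertex on a chosen shortest path from $x$ to $h_p$ inside $V_p$. For $x\in A\setminus V$ let $x\rightarrow_0f(x)$, where $f(x)$ is the next vertex on a chosen shortest path from $x$ to $V$. The elements $h_p$ have no $0$-step.
* $\rightarrow_1$: all steps $h_p\rightarrow_1e_{p,q}$ with $p\sqsubset q$.
* $\rightarrow_2$: all remaining steps of $\rightarrow$.

The paths inside $V_p$ exist by (c). A path from $x\in A\setminus V$ to $V$ exists because $x$ reaches some $c_\xi=c(p)$, which reaches $h_p$ by (b). The relations $\rightarrow_0$ and $\rightarrow_1$ are disjoint because their steps have different sources: $1$-steps start at elements $h_p$, and $h_p$ has no $0$-step (being in no $V_q$ with $q\ne p$). So $\rightarrow$ is the disjoint union of the three.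

**Step 2: what $0$-steps and $1$-steps can join.** We show that labels $0$ and $1$ together already join any two elements. The relation $\rightarrow_0$ is deterministic. From outside $V$, each $0$-step lowers the distance to $V$ by one, so the $0$-path enters some $V_p$. Inside $V_p$, each $0$-step stays in $V_p$ and lowers the distance to $h_p$ inside $V_p$. Hence every $a\in A$ satisfies $a\twoheadrightarrow_0h_p$ for some $p$, and since $e_{p,q}\in V_q$, we have $e_{p,q}\twoheadrightarrow_0h_q$. So
$$p\sqsubset q\ \Longrightarrow\ h_p\rightarrow_1e_{p,q}\twoheadrightarrow_0h_q. \tag{8}$$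
Given $p,q\in P$, (5) leads from $p$ to $p\vee q$ in at most two $\sqsubset$-steps, and likewise from $q$. So by (8) $h_p\twoheadrightarrow_{\{0,1\}}h_{p\vee q}\twoheadleftarrow_{\{0,1\}}h_q$. Together with $a\twoheadrightarrow_0h_p$ this gives:

> Any two elements of $A$ have a common $\rightarrow_{\{0,1\}}$-reduct. (9)

**Step 3: the peaks.** We verify (V) for every peak $u\leftarrow_ls\rightarrow_mv$.

* $l=m=0$: then $u=v$ by determinism.
* $\{l,m\}=\{0,1\}$: no such peak exists, since $\rightarrow_0$ and $\rightarrow_1$ have different sources.
* $l=m=1$: then $s=h_p$ for a unique $p$, and $u=e_{p,q}$, $v=e_{p,r}$ with $p\sqsubset q$ and $p\sqsubset r$. If $q=r$, then $u=v$. Otherwise let $s'=q\vee r$. By (4), $q\sqsubseteq s'$ and $r\sqsubseteq s'$. So (8) gives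
$$u=e_{p,q}\twoheadrightarrow_0h_q\rightarrow_1^=\circ\twoheadrightarrow_0h_{s'}\twoheadleftarrow_0\circ\leftarrow_1^=h_r\twoheadleftarrow_0e_{p,r}=v,$$
where no $1$-step is used on the left if $q=s'$, and none on the right if $r=s'$. As ${\vee1}=\{0\}$, this is (V) with $w=h_{s'}$.
* $l=2$ or $m=2$: then ${\vee lm}=\{0,1\}$, and by (9) there is $w$ with $u\twoheadrightarrow_{\{0,1\}}w\twoheadleftarrow_{\{0,1\}}v$. This is (V), with both optional steps omitted.

So (V) holds for every peak when $\kappa$ is uncountable. With the case $\kappa\le\aleph_0$ and the reduction to one class, the first and last assertions of Theorem 1 are proved. For the equivalences: a confluent relation has a labelling with $0<1<2$ satisfying (V), hence (D), so it has a decreasing labelling with these labels; and a relation with any decreasing labelling is confluent by van Oostrom's soundness theorem. This proves Theorem 1. $\blacksquare$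

## Two labels fail for $\mathcal H_X$ with one extra source

We now prove Theorem 2. Let $X$ be a set of the given uncountable cardinality. Fix disjoint two-element sets $D,E\subseteq X$. Let $A$ be $\mathcal H_X$ with one more element $o$ and the two steps $o\rightarrow h_D$, $o\rightarrow h_E$. Then $|A|=|X|$. Every element reaches some $h_F$, and $h_F\twoheadrightarrow h_{F\cup G}\twoheadleftarrow h_G$, so the relation is confluent. The element $o$ is not reachable from any other element.

Suppose a decreasing labelling with at most two labels exists. Labels carried by no step play no role and may be dropped. Adding a label with empty relation changes nothing, and extending $\triangleright$ only enlarges the sets ${\vee l}$, so decreasing diagrams stay decreasing. So we may assume that the labels are $0<1$. A step may carry both. Note ${\vee0}=\emptyset$ and ${\vee1}=\{0\}$. Write $\sim$ for $\leftrightarrow_0^*$. Condition (D) then reads as follows: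

* a $(0,0)$-peak requires $u\rightarrow_0^=\circ\leftarrow_0^=v$;
* a peak $u\leftarrow_0s\rightarrow_1v$ requires $u\rightarrow_1^=\circ\sim v$. Indeed (D) is $u\rightarrow_1^=\circ\leftrightarrow_0^*\circ\leftarrow_0^=\circ\leftrightarrow_0^*v$, and the last three parts together are a $0$-conversion;
* a $(1,1)$-peak requires $u\sim\circ\rightarrow_1^=\circ\sim\circ\leftarrow_1^=\circ\sim v$.

**Step 1: $\rightarrow_0$ is deterministic.** This makes $\sim$ computable. Suppose some $s$ had two distinct $0$-successors $u,v$. The elements $a_{F,x}$ have only one successor, so $s$ is some $h_F$ or $s=o$.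

* If $u=a_{F,x}$ and $v=a_{F,y}$ with $x\ne y$, then $u\rightarrow_0^=\circ\leftarrow_0^=v$ fails, because $\{a_{F,x},h_{F\cup\{x\}}\}\cap\{a_{F,y},h_{F\cup\{y\}}\}=\emptyset$.
* If $\{u,v\}=\{h_D,h_E\}$, it fails as well: $h_D\neq h_E$, neither is a successor of the other, and they share no successor, since the successors are the $a_{D,x}$ and the $a_{E,y}$.

So $\rightarrow_0$ is deterministic. In particular it is confluent, so by Fact 1 $s\sim t$ iff $s$ and $t$ have a common $0$-reduct. Also every element has only countably many $0$-reducts.

**Step 2: no $h_F$ has a $0$-step.** Here uncountability enters. Suppose $h_F\rightarrow_0a_{F,x}$. Let $N\subseteq X$ be the union of the sets $\mathrm{ind}(t)$ over all $0$-reducts $t$ of $a_{F,x}$ and of $h_{F\cup\{x\}}$. These $t$ are countably many elements of $\mathcal H_X$, so $N$ is countable. Choose $y\in X\setminus(N\cup F\cup\{x\})$. By Step 1 the step $h_F\rightarrow a_{F,y}$ does not have the label $0$, so it has the label $1$. The peak $a_{F,x}\leftarrow_0h_F\rightarrow_1a_{F,y}$ requires $a_{F,x}\rightarrow_1^=\circ\sim a_{F,y}$. As $h_{F\cup\{x\}}$ is the only successor of $a_{F,x}$, it follows that $a_{F,y}$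 has a common $0$-reduct $t$ with $a_{F,x}$ or with $h_{F\cup\{x\}}$. Since $a_{F,y}\twoheadrightarrow t$, we have $y\in\mathrm{ind}(t)$. But $\mathrm{ind}(t)\subseteq N$, so $y\in N$, a contradiction.

So every $h_F$ is a $0$-normal form, that is, it has no $0$-step. Every $a_{F,x}$ has a unique $0$-normal form, either $a_{F,x}$ itself or $h_{F\cup\{x\}}$. For elements with a $0$-normal form, $s\sim t$ means that the $0$-normal forms of $s$ and $t$ are equal.

**Step 3: $o$ has no $0$-step.** This forces the peak at $o$ to be a $(1,1)$-peak. Suppose $o\rightarrow_0h_D$. By Step 1 the step $o\rightarrow h_E$ has label $1$, and the peak $h_D\leftarrow_0o\rightarrow_1h_E$ requires $h_D\rightarrow_1^=\circ\sim h_E$. But $h_D\not\sim h_E$, since they are distinct $0$-normal forms. And $a_{D,x}\sim h_E$ would mean that $a_{D,x}$ has $0$-normal form $h_E$, so $D\cup\{x\}=E$, which is impossible since $D$ is nonempty and disjoint from $E$. The case $o\rightarrow_0h_E$ is symmetric.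

**Step 4: the peak at $o$ does not close.** By Step 3, $h_D\leftarrow_1o\rightarrow_1h_E$ is a peak, so there are $\alpha,\beta,\gamma,\delta$ with
$$h_D\sim\alpha\rightarrow_1^=\beta\sim\gamma\leftarrow_1^=\delta\sim h_E .$$
We list what $\beta$ and $\gamma$ can be. Since $h_D$ is a $0$-normal form, its only $0$-reduct is itself, so $\alpha\twoheadrightarrow_0h_D$. By Steps 2 and 3, $0$-steps start only at elements $a_{G,z}$, and such a step leads to the $0$-normal form $h_{G\cup\{z\}}$. So $\alpha=h_D$, or $\alpha=a_{G,z}$ with $G\cup\{z\}=D$. In the first case $\beta$ is $h_D$ or some $a_{D,x}$. In the second case $\beta$ is $\alpha$ or its only successor $h_D$. Therefore the $0$-normal form of $\beta$ is one of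
$$h_D,\quad a_{D,x},\quad h_{D\cup\{x\}}\qquad\text{for some }x\in X\setminus D.$$
By the same argument the $0$-normal form of $\gamma$ is one of $h_E$, $a_{E,y}$, $h_{E\cup\{y\}}$ for some $y\in X\setminus E$. As $\beta\sim\gamma$, these two normal forms are equal. They are not $a_{D,x}=a_{E,y}$, since $D\ne E$, and an $a$-element is never an $h$-element. So one of the sets $D$, $D\cup\{x\}$ equals one of the sets $E$, $E\cup\{y\}$. A set of the first kind contains $D$ and has at most three elements, and $D$ has two elements and is disjoint from $E$; so it contains at most one element of $E$. A set of the second kind contains both elements of $E$. This contradiction proves Theorem 2. $\blacksquare$
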